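\title{The peripheral spectrum of the generator of a positive semigroup is cyclic}

\begin{abstract}
Let $A$ generate a strongly continuous semigroup of positive operators on a complex Banach lattice, and let $s(A)$ be its spectral bound. We prove that $s(A)+i\beta\in\sigma(A)$ implies $s(A)+in\beta\in\sigma(A)$ for every integer $n$. No growth or regularity assumption is needed. The result follows from a theorem on families $(R_n)_{n\in\mathbb Z}$ of operators that behave like the Fourier coefficients of a positive measure on the circle; its proof carries the spectral value $1$ from one operator to another by a maximum principle for the spectral radius. The same theorem covers resolvent positive operators and single positive operators, and we describe all sets that occur as the peripheral spectrum of the generator of a positive semigroup.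
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $E$ be a complex Banach lattice, for instance a space $C(K)$ or $L^p$ of complex-valued functions; the definitions are recalled in Section~\ref{sec:tools}. An operator on $E$ is \emph{positive}, written $U\ge0$, if it maps the positive cone $E_+$ into itself. A \emph{positive semigroup} is a strongly continuous semigroup $(T(t))_{t\ge0}$ of positive linear operators on $E$. Let $A$ be its generator, $\sigma(A)$ the spectrum, $\sigma_{\mathrm{pnt}}(A)$ the set of eigenvalues, and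
\[
s(A)=\sup\{\operatorname{Re}\lambda:\lambda\in\sigma(A)\}\qquad(\sup\emptyset=-\infty)
\]
the spectral bound. The \emph{peripheral spectrum} and the \emph{peripheral point spectrum} of $A$ are
\[
\sigma_{\mathrm{per}}(A)=\{\lambda\in\sigma(A):\operatorname{Re}\lambda=s(A)\},\qquad
\sigma_{\mathrm{pnt},\mathrm{per}}(A)=\{\lambda\in\sigma_{\mathrm{pnt}}(A):\operatorname{Re}\lambda=s(A)\}.
\]
If $Af=(\alpha+i\beta)f$, then $T(t)f=e^{\alpha t}e^{i\beta t}f$, so the real part of a spectral value is a rate of growth and the imaginary part is a frequency. The peripheral spectrum lists the frequencies that occur at the largest rate. A set $\Sigma\subseteq\mathbb C$ is \emph{imaginary additively cyclic} if $\alpha+i\beta\in\Sigma$ with $\alpha,\beta\in\mathbb R$ implies $\alpha+in\beta\in\Sigma$ for all $n\in\mathbb Z$. The question, posed in \cite{Markov}, is whether $\sigma_{\mathrm{per}}(A)$ is imaginary additively cyclic for every positive semigroup on every complex Banach lattice.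

Two simple cases suggest that the answer is yes. First let $E=\mathbb C^d$ with the coordinatewise order. The spectrum is finite, so cyclicity means $\sigma_{\mathrm{per}}(A)=\{s(A)\}$. This holds: differentiating $e^{tA}\ge0$ at $t=0$ shows that the off-diagonal entries of $A$ are nonnegative, so $A+c\ge0$ for some $c>0$; the spectral radius $r$ of $A+c$ is an eigenvalue (Lemma~\ref{lem:radius}), and every other point of the disc $|\lambda|\le r$ has real part less than $r$. Second, let $E=C(K)$ and $T(t)f=f\circ\phi_t$ for a continuous semiflow $\phi$ on the compact space $K$. These are contractions that fix the constants, so $s(A)=0$. If $T(t)f=e^{i\beta t}f$ with $f\ne0$, then $|f|\circ\phi_t=|f|$, and the continuous function $f_n=|f|\,(f/|f|)^n$, set equal to $0$ where $f=0$, satisfies $T(t)f_n=e^{in\beta t}f_n$. Raising the phase of an eigenfunction to the $n$-th power multiplies the frequency by $n$.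

The second argument rests on the equality $T(t)|f|=|f|$. For a general positive semigroup, $T(t)f=e^{i\beta t}f$ gives only $T(t)|f|\ge|f|$, and when this inequality is strict there is no reason for $f_n$ to be an eigenvector; Section~\ref{sec:matrix} shows the failure for a single matrix. In fact there are positive semigroups for which $\sigma_{\mathrm{pnt},\mathrm{per}}(A)$ is not imaginary additively cyclic. For the full peripheral spectrum, cyclicity is known under certain additional assumptions \cite[Section C-III, Theorem 2.10 and Corollary 2.12]{Nagel}. We prove it in general.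

\begin{theorem}\label{thm:semigroup}
If $A$ generates a positive semigroup on a complex Banach lattice $E$, then $\sigma_{\mathrm{per}}(A)$ is imaginary additively cyclic.
\end{theorem}

The theorem follows from a statement about bounded operators. Throughout, $E\ne\{0\}$, $\mathcal L(E)$ is the algebra of bounded operators on $E$, and $r(U)$ is the spectral radius. A \emph{trigonometric polynomial} is a finite sum $h(\theta)=\sum_nc_ne^{in\theta}$ with $c_n\in\mathbb C$.

\begin{theorem}\label{thm:family}
Let $(R_n)_{n\in\mathbb Z}\subset\mathcal L(E)$ satisfy the following conditions.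
\begin{itemize}
\item[(P)] If $h=\sum_nc_ne^{in\theta}$ is a trigonometric polynomial with $h\ge0$ on $\mathbb R$, then $\sum_nc_nR_n\ge0$.
\item[(S)] $r(R_0)\le1$.
\item[(F)] There are $x_m\in E$ with $\|x_m\|=1$ and $\|R_1x_m-x_m\|\to0$.
\end{itemize}
Then $1\in\sigma(R_n)$ for all $n\in\mathbb Z$.
\end{theorem}

Condition (P) holds for the numbers $R_n=\int e^{in\theta}\,d\nu(\theta)$ when $\nu$ is a finite positive measure on the circle, because then $\sum_nc_nR_n=\int h\,d\nu$. One should read (P) as the same statement for a measure whose values are positive operators. For a semigroup with $s(A)=0$ and $i\beta\in\sigma(A)$ we take $R_n=\mu R(\mu+in\beta,A)$, where $R(\lambda,A)=(\lambda-A)^{-1}$; the measure is then the image of $\mu e^{-\mu t}T(t)\,dt$ under $t\mapsto-\beta t$. For a single positive operator $T$ and a spectral value $\lambda=e^{i\alpha}$ we take $R_n=\lambda^{-n}T$, the point mass $T$ at $-\alpha$. Further consequences are collected in the third theorem, where $\rho(A)=\mathbb C\setminus\sigma(A)$.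

\begin{theorem}\label{thm:supp}
\begin{itemize}
\item[(a)] Let $A$ be a linear operator on $E$, not necessarily densely defined, with $(\omega,\infty)\subset\rho(A)$ and $R(\lambda,A)\ge0$ for $\lambda>\omega$, and with $s(A)\in\mathbb R$. Then $\sigma_{\mathrm{per}}(A)$ is imaginary additively cyclic.
\item[(b)] If $T\ge0$ on $E$, $r=r(T)$ and $r\lambda\in\sigma(T)$ with $|\lambda|=1$, then $r\lambda^n\in\sigma(T)$ for all $n\in\mathbb Z$.
\item[(c)] If $A$ generates a positive semigroup on $E$, $s(A)>-\infty$ and $\sigma_{\mathrm{per}}(A)$ is bounded, then $\sigma_{\mathrm{per}}(A)\subseteq\{s(A)\}$.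
\item[(d)] A set $\Sigma\subseteq\mathbb C$ is the peripheral spectrum of the generator of some positive semigroup on some complex Banach lattice if and only if $\Sigma=\emptyset$ or $\Sigma=a+iB$ with $a\in\mathbb R$ and $B\subseteq\mathbb R$ nonempty and closed with $\mathbb ZB\subseteq B$.
\end{itemize}
\end{theorem}

Section~\ref{sec:matrix} shows the method on matrices. Section~\ref{sec:tools} contains the tools, Section~\ref{sec:proof} the proof of Theorem~\ref{thm:family}, and Section~\ref{sec:appl} the proofs of Theorems~\ref{thm:semigroup} and~\ref{thm:supp}.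

\section{The method for a nonnegative matrix}\label{sec:matrix}

Let $T=(t_{kl})$ be a $d\times d$ matrix with nonnegative entries and $r(T)=1$, and let $Tf=\lambda f$ with $|\lambda|=1$, $f\ne0$. We want $\lambda^n\in\sigma(T)$. Write $f_k=\zeta_kw_k$ with $w_k=|f_k|$ and $|\zeta_k|=1$, put $M=\operatorname{diag}(\zeta_1,\dots,\zeta_d)$, and define angles $\theta_{kl}\in(-\pi,\pi]$ by $e^{i\theta_{kl}}=\overline{\lambda}\,\overline{\zeta_k}\,\zeta_l$. The matrix
\[
S_n=M^{-n}(\lambda^{-n}T)M^n\quad\text{has the entries}\quad t_{kl}\,e^{in\theta_{kl}} .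
\]
We know that $S_1w=w$, and we want $1\in\sigma(S_n)$. Taking real parts in $S_1w=w$ gives $w_k=\sum_lt_{kl}\cos(\theta_{kl})w_l\le(Tw)_k$. If $Tw=w$, equality forces $\theta_{kl}=0$ whenever $t_{kl}w_l>0$; then $S_nw=w$, and $M^nw$ is an eigenvector of $T$ for $\lambda^n$. This is the argument of the introduction.

\begin{example}\label{ex:five}
The spectrum of a real matrix is symmetric about the real axis and here contains $r(T)=1$, so among roots of unity the first case with content is $\lambda=i$, $n=2$. On $\mathbb C^5$ let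
\[
T(x_1,x_2,x_3,x_4,x_5)=(x_2,x_3,x_4,x_1,\;x_1+x_5).
\]
The matrix is block triangular with eigenvalues $1,i,-1,-i$ and $1$, so $r(T)=1$. An eigenvector for $\lambda=i$ is $f=(1,i,-1,-i,-\frac{1+i}2)$, so $w=(1,1,1,1,\frac1{\sqrt2})$ and $\zeta_5=e^{-3\pi i/4}$. Here $(T^pw)_5=\frac1{\sqrt2}+p$: the vector $w$ is not fixed, and its orbit does not converge to a fixed vector. We have $M^2=\operatorname{diag}(1,-1,1,-1,i)$, and the candidate $M^2w=(1,-1,1,-1,\frac i{\sqrt2})$ is not an eigenvector for $-1$, because the last coordinate of $TM^2w$ is $1+\frac i{\sqrt2}\ne-\frac i{\sqrt2}$. The four entries of the cycle have angle $0$, while $\theta_{51}=\pi/4$ and $\theta_{55}=-\pi/2$.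
\end{example}

So we give up the vector and follow the spectral value. For a $2\pi$-periodic function $h$ let $\Phi(h)$ be the matrix with entries $t_{kl}\,h(\theta_{kl})$, so that $\Phi(e^{in\theta})=S_n$. If $h\ge0$, then $\Phi(h)\ge0$. If $|h|\le1$, then $\Phi(h)$ is dominated entrywise by $T$, its powers are dominated by the powers of $T$, and $r(\Phi(h))\le1$. Now suppose that
\[
|h_1-h_0|\le1-|h_0| .
\]
Then all matrices $V(z)=\Phi(h_0)+z\,\Phi(h_1-h_0)$ with $|z|\le1$ have spectral radius at most $1$. A scalar function $v_0+zv_1$ that is bounded by $1$ on the unit circle and has $v_0=1$ is constant. Lemma~\ref{lem:max} is the operator form of this remark: if $1\in\sigma(V(0))$, then $1\in\sigma(V(1))$. Thus the spectral value $1$ passes from $\Phi(h_0)$ to $\Phi(h_1)$ whenever, at every angle, $h_1(\theta)$ lies in the largest disc about $h_0(\theta)$ that fits into the unit disc.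

No such step can start from $h_0=e^{i\theta}$, which leaves no room. The most room is left by the function $\delta$ with $\delta(0)=1$ and $\delta=0$ at all other angles. The matrix $T^\circ=\Phi(\delta)$ keeps the entries of $T$ that are in phase with $f$ and deletes the others, and $|e^{in\theta}-\delta|=1-\delta$, so one step leads from $T^\circ$ to $S_n$. It remains to see that $1\in\sigma(T^\circ)$. For this we use
\[
\kappa(\theta)=\tfrac12(1+\cos\theta)=\cos^2(\theta/2).
\]
One shows that $1\in\sigma(\Phi(\kappa))$ directly, passes from $\kappa^m$ to $\kappa^{m+1}$ by single steps, and notes that $\Phi(\kappa^m)\to T^\circ$ because $\kappa<1$ at all angles other than $0$.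

In Example~\ref{ex:five}, $\Phi(\kappa^m)$ consists of the cycle and the last row $(\kappa(\pi/4)^m,0,0,0,2^{-m})$, and $T^\circ$ is the cycle with last row $0$. For $n=2$ the matrix $T^\circ+z(S_2-T^\circ)$ has last row $(iz,0,0,0,-z)$ and, for $z\ne-1$, the fixed vector $(1,1,1,1,\frac{iz}{1+z})$. The eigenvalue $1$ stays while the eigenvector moves. At $z=1$, applying $M^2$ to $(1,1,1,1,\frac i2)$ gives $(1,-1,1,-1,-\frac12)$, the true eigenvector of $T$ for $-1$.

In a Banach lattice three things are missing: an eigenvector $f$, a diagonal matrix $M$ of its phases, and the operator $T^\circ$, since $\delta$ is not a trigonometric polynomial. The first two are found in a larger space. The third is avoided by taking the last step from $\kappa^m$ and letting $m\to\infty$ afterwards.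

\section{Tools}\label{sec:tools}

\subsection{The spectral value $1$ on the boundary of the unit disc}

Let $X\ne\{0\}$ be a complex Banach space. The invertible operators form an open subset of $\mathcal L(X)$, so
\begin{equation}\label{eq:closed}
\{U\in\mathcal L(X):1\in\sigma(U)\}\ \text{is closed in the operator norm.}
\end{equation}
If $\lambda\in\rho(U)$ and $\lambda_0\in\sigma(U)$, then $(\lambda-\lambda_0)^{-1}\in\sigma(R(\lambda,U))$, and therefore $\|R(\lambda,U)\|\ge|\lambda-\lambda_0|^{-1}$.

\begin{lemma}\label{lem:approx}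
If $U\in\mathcal L(X)$, $r(U)\le1$ and $1\in\sigma(U)$, then there are unit vectors $x_m$ with $\|Ux_m-x_m\|\to0$.
\end{lemma}

\begin{proof}
The number $\lambda_m=1+\frac1m$ lies in $\rho(U)$ and $\|R(\lambda_m,U)\|\ge m$. Choose unit vectors $y_m$ with $\|R(\lambda_m,U)y_m\|\ge m/2$ and let $x_m$ be the normalization of $R(\lambda_m,U)y_m$. Then $\|(\lambda_m-U)x_m\|\le2/m$, so $\|x_m-Ux_m\|\le3/m$.
\end{proof}

\begin{lemma}[Maximum principle]\label{lem:max}
Let $V_0,V_1\in\mathcal L(X)$ and $V(z)=V_0+z(V_1-V_0)$. Suppose that $r(V(z))\le1$ whenever $|z|=1$. If $1\in\sigma(V_0)$, then $1\in\sigma(V_1)$.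
\end{lemma}

\begin{proof}
The equality $r(V(z))=1$ would only give some spectral value on the unit circle. To single out the value $1$, put $H(z)=\frac12(I+V(z))$, so that $\sigma(H(z))=\{\frac12(1+\lambda):\lambda\in\sigma(V(z))\}$. For $|\lambda|\le1$ we have $|\frac12(1+\lambda)|\le1$, with equality only for $\lambda=1$. The spectrum is compact, so for $|z|=1$,
\begin{equation}\label{eq:H}
r(H(z))\le1,\qquad\text{and}\qquad r(H(z))=1\ \text{ if and only if }\ 1\in\sigma(V(z)).
\end{equation}
Also $1\in\sigma(H(0))$, so $\|H(0)^p\|\ge1$ for all $p\ge1$.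

Fix $p$. By the Hahn--Banach theorem there is a functional $\varphi\in\mathcal L(X)'$ of norm $1$ with $\varphi(H(0)^p)=\|H(0)^p\|$. The function $q(z)=\varphi(H(z)^p)$ is a scalar polynomial with $|q(0)|\ge1$. Since $\frac1{2\pi}\int_0^{2\pi}\log|e^{it}-a|\,dt=\log\max(1,|a|)\ge\log|a|$ for $a\ne0$, factoring $q$ into linear factors gives $\log|q(0)|\le\frac1{2\pi}\int_0^{2\pi}\log|q(e^{it})|\,dt$. With $u_p(t)=\frac1p\log\|H(e^{it})^p\|$ we obtain
\[
0\le\frac1p\log|q(0)|\le\frac1{2\pi p}\int_0^{2\pi}\log|q(e^{it})|\,dt\le\frac1{2\pi}\int_0^{2\pi}u_p(t)\,dt .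
\]
The functions $u_p$ are measurable and bounded above by the constant $c=\log(1+\max_{|z|=1}\|H(z)\|)$, and by the spectral radius formula they converge pointwise to $u(t)=\log r(H(e^{it}))\in[-\infty,0]$. Fatou's lemma for $c-u_p\ge0$ gives
\[
\int_0^{2\pi}(c-u)\,dt\le\liminf_{p\to\infty}\int_0^{2\pi}(c-u_p)\,dt\le2\pi c .
\]
Hence $\int_0^{2\pi}u\,dt\ge0$, and since $u\le0$, we have $u=0$ almost everywhere. By \eqref{eq:H}, $1\in\sigma(V(e^{it}))$ for almost every $t$, in particular for a sequence $t_j\to0$. As $V(e^{it_j})\to V(1)=V_1$ in norm, \eqref{eq:closed} gives $1\in\sigma(V_1)$.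
\end{proof}

\subsection{Complex Banach lattices and positive operators}

A \emph{real Banach lattice} $E_{\mathbb R}$ is a real Banach space with a vector space order in which any two elements have a supremum $x\vee y$ and an infimum $x\wedge y$, and in which $|x|\le|y|$ implies $\|x\|\le\|y\|$, where $|x|=x\vee(-x)$. The cone $E_+=\{x:x\ge0\}$ is norm closed, and every $x$ is $x^+-x^-$ with $x^\pm\ge0$ and $x^++x^-=|x|$. A \emph{complex Banach lattice} is the complexification $E=E_{\mathbb R}+iE_{\mathbb R}$ with the modulus and norm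
\[
|z|=\sup_{\alpha\in\mathbb R}\operatorname{Re}(e^{i\alpha}z),\qquad\|z\|=\|\,|z|\,\| ;
\]
it is a standard fact that this supremum exists in $E_{\mathbb R}$. The definition gives $|z_1+z_2|\le|z_1|+|z_2|$, $|cz|=|c||z|$ for $c\in\mathbb C$, and $|\operatorname{Re}z|,|\operatorname{Im}z|\le|z|\le|\operatorname{Re}z|+|\operatorname{Im}z|$. By the triangle inequality the modulus is norm continuous.

An operator $U\in\mathcal L(E)$ is \emph{real} if it maps $E_{\mathbb R}$ into itself; real operators are the complex linear extensions of the bounded operators on $E_{\mathbb R}$, and they commute with $\operatorname{Re}$ and $\operatorname{Im}$. Every $U\in\mathcal L(E)$ is uniquely $U_1+iU_2$ with $U_1,U_2$ real, namely $U_1x=\operatorname{Re}Ux$ and $U_2x=\operatorname{Im}Ux$ for $x\in E_{\mathbb R}$. Positive operators are real because $E_{\mathbb R}=E_+-E_+$, and they form a norm closed set because $E_+$ is closed. If $U\ge0$, then $\operatorname{Re}(e^{i\alpha}Uz)=U\operatorname{Re}(e^{i\alpha}z)\le U|z|$ for all $\alpha$, so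
\begin{equation}\label{eq:dom}
|Uz|\le U|z|\qquad(U\ge0,\ z\in E).
\end{equation}

\begin{lemma}\label{lem:radius}
If $U\ge0$, then $r(U)\in\sigma(U)$.
\end{lemma}

\begin{proof}
Let $r=r(U)$ and choose $\lambda_0\in\sigma(U)$ with $|\lambda_0|=r$. If $r=0$ we are done. For $|\lambda|>r$ the Neumann series $R(\lambda,U)=\sum_{p\ge0}\lambda^{-p-1}U^p$ and \eqref{eq:dom} give $|R(\lambda,U)x|\le R(|\lambda|,U)|x|$, so $\|R(\lambda,U)\|\le\|R(|\lambda|,U)\|$. For $s>1$ this yields $\|R(sr,U)\|\ge\|R(s\lambda_0,U)\|\ge((s-1)r)^{-1}$, which is unbounded as $s\downarrow1$. The resolvent is continuous on $\rho(U)$, so $r\notin\rho(U)$.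
\end{proof}

\subsection{Band projections and the phase of a vector}

We need a substitute for the diagonal matrix $M$. In a function space it is multiplication by $f/|f|$, a uniform limit of multiplications by step functions. In an abstract lattice, multiplication by an indicator function is replaced by a band projection, and enough of these exist when the lattice is Dedekind complete.

A real Banach lattice $G_{\mathbb R}$ is \emph{Dedekind complete} if every nonempty subset that is bounded above has a supremum. Elements $x,y$ are \emph{disjoint} if $|x|\wedge|y|=0$, and $S^\perp$ is the set of elements disjoint from all elements of $S\subseteq G_{\mathbb R}$. We use three textbook facts.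
\begin{itemize}
\item[(L1)] The dual of a real Banach lattice, ordered by the cone of functionals that are nonnegative on the positive cone, is a Dedekind complete Banach lattice.
\item[(L2)] If $G_{\mathbb R}$ is Dedekind complete and $v\in G_{\mathbb R}$, then $G_{\mathbb R}=\{v\}^{\perp\perp}\oplus\{v\}^\perp$, and the projection $P$ with range $\{v\}^{\perp\perp}$ and kernel $\{v\}^\perp$ satisfies $P\ge0$ and $I-P\ge0$. It is the \emph{band projection} onto the band generated by $v$.
\item[(L3)] (Kakutani's theorem.) Let $v\ge0$, $v\ne0$. The principal ideal $I_v=\{x:|x|\le cv\text{ for some }c>0\}$, normed by the gauge of $[-v,v]$, is an AM-space with unit $v$, so there are a compact Hausdorff space $K$ and a linear lattice isomorphism $x\mapsto\tilde x$ of $I_v$ onto $C(K,\mathbb R)$ with $\tilde v=1$.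
\end{itemize}

Let $G$ be the complexification of a Dedekind complete Banach lattice $G_{\mathbb R}$. If $P\ge0$ and $I-P\ge0$, then by \eqref{eq:dom}
\[
|z|\le|Pz|+|(I-P)z|\le P|z|+(I-P)|z|=|z| ,
\]
and equality throughout gives $|Pz|=P|z|$. A \emph{partition of the identity} is a finite family of operators $P_k\ge0$ on $G$ with $P_kP_l=0$ for $k\ne l$ and $\sum_kP_k=I$. Then $P_k^2=P_k$ and $I-P_k\ge0$, so for $N=\sum_ka_kP_k$ with $a_k\in\mathbb C$,
\begin{equation}\label{eq:step}
|Nx|=\sum_kP_k|Nx|=\sum_k|P_kNx|=\sum_k|a_kP_kx|=\sum_k|a_k|\,P_k|x|\qquad(x\in G).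
\end{equation}
In particular $\|N\|\le\max\{|a_k|:P_k\neq0\}$. If all $|a_k|=1$ we call $N$ a \emph{unimodular step multiplier}; it is invertible, and $N^n=\sum_ka_k^nP_k$ for all $n\in\mathbb Z$.

\begin{lemma}[Polar decomposition]\label{lem:polar}
For every $z\in G$ there are unimodular step multipliers $M_j$ $(j\ge1)$ and an invertible $M\in\mathcal L(G)$ such that
\[
\bigl|z-M_j|z|\bigr|\le\tfrac1j|z|,\qquad M_j\to M,\quad M_j^{-1}\to M^{-1}\ \text{in norm},\qquad M|z|=z .
\]
\end{lemma}

\begin{proof}
For $z=0$ take $M_j=M=I$. Let $z\ne0$, $v=|z|$, and represent $I_v$ as $C(K,\mathbb R)$ by (L3). Extend $x\mapsto\tilde x$ complex linearly to $I_v+iI_v$, which contains $z$.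

\emph{The modulus is preserved.} For $u\in I_v+iI_v$ we have $|u|\le|\operatorname{Re}u|+|\operatorname{Im}u|$, so $|u|\in I_v$, and $|u|$ is also the supremum of the elements $\operatorname{Re}(e^{i\alpha}u)$ within $I_v$. The pointwise supremum of the functions $\operatorname{Re}(e^{i\alpha}\tilde u)$ is $|\tilde u|$; it is continuous, hence it is their supremum in $C(K,\mathbb R)$. So $|u|$ corresponds to $|\tilde u|$, and in particular $|\tilde z|=1$ on $K$.

\emph{The clopen sets form a base of $K$.} If a subset of $I_v$ contains $x_0$ and is bounded above by $y\in I_v$, its supremum $s$ in $G_{\mathbb R}$ satisfies $x_0\le s\le y$, so $s\in I_v$. Thus $C(K,\mathbb R)$ is Dedekind complete. Let $O\subseteq K$ be open and let $g$ be the supremum in $C(K,\mathbb R)$ of all continuous $g'$ with $0\le g'\le1_O$. Then $0\le g\le1$. By Urysohn's lemma $g=1$ on $O$, hence on $\overline O$; and for each point outside $\overline O$ there is a continuous upper bound of the family that vanishes at that point, so $g=0$ there. Thus $1_{\overline O}=g$ is continuous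 and $\overline O$ is clopen. Every neighborhood of a point of $K$ contains the closure of an open neighborhood of that point, which proves the claim.

\emph{Projections.} For clopen $Y\subseteq K$ let $v_Y\in I_v$ correspond to $1_Y$, and let $P_Y$ be the band projection onto $\{v_Y\}^{\perp\perp}$. Since $v=v_Y+v_{K\setminus Y}$ with $v_{K\setminus Y}\in\{v_Y\}^\perp$, we have $P_Yv=v_Y$. Let $Y,Y'$ be disjoint clopen sets. Then $v_{Y'}\in\{v_Y\}^\perp$, so $\{v_{Y'}\}^{\perp\perp}\subseteq\{v_Y\}^{\perp\perp\perp}=\{v_Y\}^\perp$, that is, $P_YP_{Y'}=0$. Consequently $Q=P_Y+P_{Y'}$ is a projection with kernel $\{v_Y\}^\perp\cap\{v_{Y'}\}^\perp$. This kernel equals $\{v_{Y\cup Y'}\}^\perp=\ker P_{Y\cup Y'}$, because $|x|\wedge a\le|x|\wedge(a+b)\le|x|\wedge a+|x|\wedge b$ for $a,b\ge0$. The range of $Q$ lies in the range of $P_{Y\cup Y'}$, because $\{v_{Y\cup Y'}\}^\perp$ is contained in $\{v_Y\}^\perp$ and in $\{v_{Y'}\}^\perp$. Hence $P_{Y\cup Y'}x=P_{Y\cup Y'}Qx=Qx$ for all $x$: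
\begin{equation}\label{eq:add}
P_{Y\cup Y'}=P_Y+P_{Y'},\qquad P_YP_{Y'}=0\qquad(Y\cap Y'=\emptyset).
\end{equation}
Put $P_0=I-P_K\ge0$; then $P_0v=0$. By \eqref{eq:add}, $P_K=P_Y+P_{K\setminus Y}$, so $P_0P_Y=P_YP_0=0$, and for every finite clopen partition $(Y_k)$ of $K$ the operators $P_0$ and $P_{Y_k}$ form a partition of the identity.

\emph{The multipliers.} Fix $j$. Every point $\xi\in K$ has a clopen neighborhood on which $|\tilde z-\tilde z(\xi)|\le1/j$. Take a finite subcover, remove from each set the preceding ones, and discard empty sets. This gives a partition of $K$ into nonempty clopen sets $Y^j_k$ and numbers $|\zeta^j_k|=1$ with $|\tilde z-\zeta^j_k|\le1/j$ on $Y^j_k$. Put $M_j=P_0+\sum_k\zeta^j_kP_{Y^j_k}$. The element $z-M_jv$ corresponds to $\tilde z-\sum_k\zeta^j_k1_{Y^j_k}$, whose modulus is at most $1/j$; so $|z-M_jv|\le v/j$. By \eqref{eq:add},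
\[
M_j-M_i=\sum(\zeta^j_k-\zeta^i_l)\,P_{Y^j_k\cap Y^i_l},
\]
where the sum runs over the pairs $(k,l)$ with $Y^j_k\cap Y^i_l\ne\emptyset$. For such a pair, comparison with $\tilde z$ at a common point gives $|\zeta^j_k-\zeta^i_l|\le\frac1i+\frac1j$, so $\|M_j-M_i\|\le\frac1i+\frac1j$ by \eqref{eq:step}. The inverses have the conjugate coefficients and satisfy the same estimate. So $M_j\to M$ and $M_j^{-1}\to M'$ in norm, $MM'=M'M=I$, and $Mv=\lim M_jv=z$.
\end{proof}

\section{Proof of Theorem~\ref{thm:family}}\label{sec:proof}

\subsection{A space with a fixed vector and enough projections}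

Condition (F) gives only approximate fixed vectors, and $E_{\mathbb R}$ need not be Dedekind complete. A sequence space repairs the first defect and a bidual the second.

The bounded sequences in $E_{\mathbb R}$ form a Banach lattice $\ell^\infty(E_{\mathbb R})$ under the coordinatewise order. The null sequences form a closed ideal $c_0(E_{\mathbb R})$, that is, a closed subspace that contains $x$ whenever it contains some $y$ with $|x|\le|y|$. The quotient $F_{\mathbb R}=\ell^\infty(E_{\mathbb R})/c_0(E_{\mathbb R})$ of a Banach lattice by a closed ideal is a Banach lattice, whose cone consists of the classes of positive sequences. Let $G_{\mathbb R}=F_{\mathbb R}''$, which is Dedekind complete by (L1) and contains $F_{\mathbb R}$, and let $G$ be its complexification.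

A real operator $U$ on $E$ induces $\hat U[y_m]=[Uy_m]$ on $F_{\mathbb R}$ and the second adjoint $\hat U''$ on $G_{\mathbb R}$, which extends $\hat U$. The map $U\mapsto\hat U''$ is real linear, multiplicative and unital. It preserves positivity, because $\hat U\ge0$ for $U\ge0$ and adjoints of positive operators are positive. For $U=U_1+iU_2$ with $U_1,U_2$ real put $\tilde U=\hat U_1''+i\hat U_2''\in\mathcal L(G)$. The formula $(U_1+iU_2)(W_1+iW_2)=(U_1W_1-U_2W_2)+i(U_1W_2+U_2W_1)$ shows that $U\mapsto\tilde U$ is a unital homomorphism of complex algebras. It maps an inverse of $\lambda-U$ to an inverse of $\lambda-\tilde U$, so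
\begin{equation}\label{eq:lift}
\sigma(\tilde U)\subseteq\sigma(U),\qquad r(\tilde U)\le r(U),\qquad U\ge0\ \Rightarrow\ \tilde U\ge0 .
\end{equation}
Let $f=[\operatorname{Re}x_m]+i[\operatorname{Im}x_m]\in G$ with $x_m$ from (F). Since $1=\|x_m\|\le\|\operatorname{Re}x_m\|+\|\operatorname{Im}x_m\|$, the two sequences are not both null, so $f\ne0$. The real and imaginary parts of $\tilde R_1f-f$ are the classes of $\operatorname{Re}(R_1x_m-x_m)$ and $\operatorname{Im}(R_1x_m-x_m)$, which are null sequences. Hence $\tilde R_1f=f$. Put $w=|f|\ne0$, and let $M_j$ and $M$ be given by Lemma~\ref{lem:polar} for $z=f$, so that $Mw=f$.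

\subsection{The map $\Phi$}

As for matrices, put
\[
S_n=M^{-n}\tilde R_nM^n,\qquad\Phi(h)=\sum_nc_nS_n\quad\text{for}\quad h=\sum_nc_ne^{in\theta}.
\]
The map $\Phi$ is linear on the trigonometric polynomials, and $\Phi(1)=S_0=\tilde R_0$. By \eqref{eq:lift} and (S), $r(S_0)\le1$. There are no matrix entries now, so the properties that were visible entrywise need a proof. We write $\|h\|_\infty=\max|h|$.

\begin{proposition}\label{prop:phi}
Let $h$ be a trigonometric polynomial.
\begin{itemize}
\item[(i)] If $h\ge0$, then $\Phi(h)\ge0$.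
\item[(ii)] If $h$ is real-valued, then $\Phi(h)$ is real.
\item[(iii)] If $|h|\le1$, then $|\Phi(h)x|\le S_0|x|$ for all $x\in G$, and $r(\Phi(h))\le1$.
\item[(iv)] $\|\Phi(h)\|\le\|S_0\|\,\|h\|_\infty$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Fix $j$ and write $M_j=\sum_k\zeta_kP_k$ with a partition of the identity $(P_k)$ and $|\zeta_k|=1$. The blocks $P_k\,\cdot\,P_l$ take the place of matrix entries. With $\overline{\zeta_k}\zeta_l=e^{i\psi_{kl}}$,
\[
\sum_nc_nM_j^{-n}\tilde R_nM_j^n=\sum_nc_n\sum_{k,l}\overline{\zeta_k}^{\,n}\zeta_l^n\,P_k\tilde R_nP_l=\sum_{k,l}P_k\Bigl(\sum_nc_ne^{in\psi_{kl}}R_n\Bigr)^{\!\sim}P_l .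
\]
The numbers $c_ne^{in\psi_{kl}}$ are the coefficients of the translate $h(\,\cdot+\psi_{kl})\ge0$. By (P) each bracket is a positive operator on $E$, and by \eqref{eq:lift} its lift is positive. So the left side is positive. It converges in norm to $\Phi(h)$ as $j\to\infty$, and the positive operators form a closed set.

(ii) For $c=\|h\|_\infty$, the operator $\Phi(h)=c\,\Phi(1)-\Phi(c-h)$ is a difference of positive operators.

(iii) Let first $x\ge0$ and $\alpha\in\mathbb R$. The real and imaginary parts of $e^{i\alpha}h$ are real-valued trigonometric polynomials, so by (ii), and by (i) applied to $1-\operatorname{Re}(e^{i\alpha}h)\ge0$,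
\[
\operatorname{Re}\bigl(e^{i\alpha}\Phi(h)x\bigr)=\Phi\bigl(\operatorname{Re}(e^{i\alpha}h)\bigr)x\le S_0x .
\]
The supremum over $\alpha$ gives $|\Phi(h)x|\le S_0x$. For $x\in G_{\mathbb R}$ we get $|\Phi(h)x|\le S_0x^++S_0x^-=S_0|x|$. For complex $x$, splitting into real and imaginary parts would lose a factor $2$, and this would spoil the bound on the spectral radius. Instead, Lemma~\ref{lem:polar} for $z=x$ gives, for each $j$, a step multiplier $\sum_k\eta_kQ_k$ with $|\eta_k|=1$ such that $y=x-\sum_k\eta_kQ_k|x|$ satisfies $|y|\le|x|/j$. The vectors $Q_k|x|$ are positive with sum $|x|$, so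
\[
|\Phi(h)x|\le\sum_kS_0Q_k|x|+S_0|\operatorname{Re}y|+S_0|\operatorname{Im}y|\le\Bigl(1+\frac2j\Bigr)S_0|x| .
\]
Let $j\to\infty$. By induction, $|\Phi(h)^{p+1}x|\le S_0^p|\Phi(h)x|\le S_0^{p+1}|x|$. Hence $\|\Phi(h)^p\|\le\|S_0^p\|$ for all $p$, and $r(\Phi(h))\le r(S_0)\le1$.

(iv) For $h\ne0$ apply (iii) to $h/\|h\|_\infty$.
\end{proof}

\begin{corollary}[One step]\label{cor:step}
Let $h_0,h_1$ be trigonometric polynomials with $|h_0|+|h_1-h_0|\le1$ on $\mathbb R$. If $1\in\sigma(\Phi(h_0))$, then $1\in\sigma(\Phi(h_1))$.
\end{corollary}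

\begin{proof}
For $|z|=1$ we have $\Phi(h_0)+z(\Phi(h_1)-\Phi(h_0))=\Phi(h_0+z(h_1-h_0))$ and $|h_0+z(h_1-h_0)|\le1$. By Proposition~\ref{prop:phi}(iii) this operator has spectral radius at most $1$, and Lemma~\ref{lem:max} applies.
\end{proof}

\subsection{The starting point}

We have $S_1w=M^{-1}\tilde R_1f=M^{-1}f=w$. Since $S_1=\Phi(\cos)+i\Phi(\sin)$ with real operators and $w$ is real, $\Phi(\cos)w=w$. One could start from $h_0=\cos$, but $|\cos\pi|=1$ leaves no room at $\theta=\pi$: every function reached by steps would have the value $-1$ there, which excludes $e^{in\theta}$ for even $n$. The average $\kappa=\frac12(1+\cos)$ takes values in $[0,1]$ and equals $1$ only on $2\pi\mathbb Z$. The price is that $w$ need not be fixed by $\Phi(\kappa)$, and positivity makes up for this.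

\begin{lemma}\label{lem:start}
$1\in\sigma(\Phi(\kappa))$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:phi}(i), $S_0w-w=\Phi(1-\cos)w\ge0$. Hence $\Phi(\kappa)w=\frac12(S_0w+w)\ge w$. As $\Phi(\kappa)\ge0$, induction gives $\Phi(\kappa)^pw\ge w$, so $\|\Phi(\kappa)^p\|\ge1$ for all $p$ and $r(\Phi(\kappa))\ge1$. By Proposition~\ref{prop:phi}(iii), $r(\Phi(\kappa))=1$, and Lemma~\ref{lem:radius} finishes the proof.
\end{proof}

\subsection{The path from $\kappa$ to $e^{in\theta}$}

A step from $\kappa$ changes it by at most $1-\kappa$, which is of order $\theta^2$ near $0$, while $|e^{in\theta}-\kappa|$ is of order $|\theta|$ for $n\ne0$. So we first make more room by passing to $\kappa^m$. A single step from $\kappa$ to $\kappa^m$ would need $2x-x^m\le1$ on $[0,1]$, which fails for $m=3$ at $x=0.9$; so we raise the exponent by one at a time. For $x\in[0,1]$ and $m\ge1$ we have $x^m(1-x)\le1-x\le1-x^m$, that is,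
\[
|\kappa^m|+|\kappa^{m+1}-\kappa^m|=\kappa^m+\kappa^m(1-\kappa)\le1 .
\]
Lemma~\ref{lem:start}, Corollary~\ref{cor:step} and induction give $1\in\sigma(\Phi(\kappa^m))$ for all $m\ge1$.

Fix $n\in\mathbb Z$ and use all the room in the direction of $e^{in\theta}$: put
\[
h_m=\kappa^m+(1-\kappa^m)e^{in\theta}.
\]
Then $|\kappa^m|+|h_m-\kappa^m|=\kappa^m+(1-\kappa^m)=1$, so $1\in\sigma(\Phi(h_m))$ by Corollary~\ref{cor:step}. The functions $\kappa^m$ do not tend to $0$ uniformly, but $h_m-e^{in\theta}=\kappa^m(1-e^{in\theta})$ does, because the second factor vanishes where $\kappa=1$. Indeed, $|1-e^{in\theta}|\le|n|\,|1-e^{i\theta}|=2|n|\,|\sin(\theta/2)|=2|n|\sqrt{1-\kappa}$, and for $x\in[0,1]$,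
\[
(2m+1)\,x^{2m}(1-x)\le(1+x+\dots+x^{2m})(1-x)=1-x^{2m+1}\le1 .
\]
So $\|h_m-e^{in\theta}\|_\infty\le2|n|/\sqrt{2m+1}$, and Proposition~\ref{prop:phi}(iv) gives
\[
\|\Phi(h_m)-S_n\|\le\frac{2|n|\,\|S_0\|}{\sqrt{2m+1}}\to0\qquad(m\to\infty).
\]
By \eqref{eq:closed}, $1\in\sigma(S_n)$. The operator $S_n$ is similar to $\tilde R_n$, and $\sigma(\tilde R_n)\subseteq\sigma(R_n)$ by \eqref{eq:lift}. Hence $1\in\sigma(R_n)$, which proves Theorem~\ref{thm:family}. \qed

\begin{remark}[The hypotheses]\label{rem:hyp}
Condition (P) is used in Proposition~\ref{prop:phi}(i), for all translates of $h$. Condition (S) enters through the bound $r(\Phi(h))\le1$, which is needed in Lemma~\ref{lem:start} and in every step. Condition (F) is used only for Lemma~\ref{lem:start}. None can be dropped. On $E=\mathbb C$, the family $R_1=1$, $R_n=0$ for $n\ne1$ satisfies (S) and (F) only. On $E=\mathbb C^2$, let $T=\bigl(\begin{smallmatrix}1&2\\2&1\end{smallmatrix}\bigr)$, with eigenvalues $3$ and $-1$, and $R_n=(-1)^nT$. Then $\sum_nc_nR_n=h(\pi)T$, so (P) and (F) hold, but $1\notin\sigma(R_0)$.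 Finally, $R_0=I$, $R_n=0$ for $n\ne0$ satisfies (S) and also (P), since $c_0$ is the mean of $h$; so (F) cannot be replaced by $1\in\sigma(R_0)$. We also note that Lemmas~\ref{lem:max} and~\ref{lem:radius} and property \eqref{eq:closed} produce spectral values and no eigenvectors, so the proof says nothing about the point spectrum.
\end{remark}

\section{Semigroups, resolvent positive operators and single operators}\label{sec:appl}

\subsection{Reduction to condition (P)}

For a linear operator $A$ with domain $D(A)\subseteq E$, the resolvent set $\rho(A)$ consists of the $\lambda$ for which $\lambda-A:D(A)\to E$ is bijective with bounded inverse $R(\lambda,A)$. It is open, and on it the resolvent is analytic with $j$-th derivative $(-1)^jj!\,R(\lambda,A)^{j+1}$. For $\lambda\in\rho(A)$ and $z\ne\lambda$ we have on $D(A)$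
\[
z-A=(\lambda-z)\bigl[(\lambda-z)^{-1}-R(\lambda,A)\bigr](\lambda-A).
\]
Since $\lambda-A$ is bijective with bounded inverse, $z\in\rho(A)$ exactly when the bracket is invertible in $\mathcal L(E)$. Thus
\begin{equation}\label{eq:smt}
\sigma(R(\lambda,A))\setminus\{0\}=\{(\lambda-z)^{-1}:z\in\sigma(A)\}.
\end{equation}

\begin{proposition}\label{prop:res}
Let $A$ be a linear operator on $E$ with $s(A)=0$. Let $\beta\in\mathbb R$ with $i\beta\in\sigma(A)$, let $\mu>0$, and put $R_n=\mu R(\mu+in\beta,A)$. If $(R_n)_{n\in\mathbb Z}$ satisfies \textup{(P)}, then $in\beta\in\sigma(A)$ for all $n\in\mathbb Z$.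
\end{proposition}

\begin{proof}
The operators $R_n$ are defined because $\mu>s(A)$. By \eqref{eq:smt}, the nonzero spectral values of $R_n$ are the numbers $\mu/(\mu+in\beta-z)$ with $z\in\sigma(A)$. Since $\operatorname{Re}z\le0$, we have $|\mu+in\beta-z|\ge\mu$, so $r(R_n)\le1$ for all $n$. Moreover $1\in\sigma(R_n)$ if and only if $in\beta\in\sigma(A)$. In particular (S) holds and $1\in\sigma(R_1)$, so (F) holds by Lemma~\ref{lem:approx}. Theorem~\ref{thm:family} gives $1\in\sigma(R_n)$ for all $n$.
\end{proof}

The bound $r(R_0)\le1$ is the place where $i\beta$ must be peripheral. Positivity enters only through (P), and it cannot be omitted: the rotation group generated by $\bigl(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\bigr)$ on $\mathbb C^2$ has peripheral spectrum $\{i,-i\}$.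

\subsection{Positive semigroups}

The growth bound of a strongly continuous semigroup is $\omega_0=\inf\{\omega\in\mathbb R:\sup_{t\ge0}e^{-\omega t}\|T(t)\|<\infty\}\in[-\infty,\infty)$. For $\operatorname{Re}\lambda>\omega_0$ we have $\lambda\in\rho(A)$ and
\begin{equation}\label{eq:laplace}
R(\lambda,A)x=\int_0^\infty e^{-\lambda t}\,T(t)x\,dt\qquad(x\in E).
\end{equation}
In particular $s(A)\le\omega_0<\infty$. The proof below does not need $s(A)=\omega_0$: the parameter $\mu$ is chosen above $\omega_0$, while the spectral radius of $R_0$ depends only on $s(A)$.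

\begin{proof}[Proof of Theorem~\ref{thm:semigroup}]
If $s(A)=-\infty$, then $\sigma_{\mathrm{per}}(A)=\emptyset$. Otherwise replace $T(t)$ by the positive semigroup $e^{-s(A)t}T(t)$, whose generator is $A-s(A)$; so we may assume $s(A)=0$. Let $i\beta\in\sigma(A)$ with $\beta\in\mathbb R$, fix $\mu>\max(0,\omega_0)$, and let $R_n=\mu R(\mu+in\beta,A)$. For $h=\sum_nc_ne^{in\theta}\ge0$ and $x\in E_+$, formula \eqref{eq:laplace} gives
\[
\sum_nc_nR_nx=\int_0^\infty\mu e^{-\mu t}\sum_nc_ne^{-in\beta t}\,T(t)x\,dt=\int_0^\infty\mu e^{-\mu t}\,h(-\beta t)\,T(t)x\,dt .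
\]
The integrand takes values in the closed cone $E_+$, so the integral lies in $E_+$. Thus (P) holds, and Proposition~\ref{prop:res} gives $in\beta\in\sigma(A)$ for all $n\in\mathbb Z$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:supp}}

\emph{(a) Resolvent positive operators.} Translating $A$ and $\omega$ by $s(A)$, we may assume $s(A)=0$. Let $i\beta\in\sigma(A)$, choose $\mu>\omega'>\max(\omega,0)$, and put $R_n=\mu R(\mu+in\beta,A)$. By Proposition~\ref{prop:res} it suffices to prove (P). There is no semigroup and hence no formula \eqref{eq:laplace}, but a scalar Laplace representation is enough. It comes from Bernstein's theorem: a smooth function $\gamma:(0,\infty)\to\mathbb R$ with $(-1)^j\gamma^{(j)}\ge0$ for $j=0,1,2,\dots$ has the form $\gamma(\lambda)=\int_{[0,\infty)}e^{-\lambda t}\,d\nu(t)$ for a positive Borel measure $\nu$.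

Let $x\in E_+$, let $\varphi$ be a positive functional on $E_{\mathbb R}$, extended complex linearly to $E$, and put $g(\lambda)=\langle\varphi,R(\lambda,A)x\rangle$. This function is analytic for $\operatorname{Re}\lambda>0$, and for real $\lambda>\max(\omega,0)$,
\[
(-1)^jg^{(j)}(\lambda)=j!\,\langle\varphi,R(\lambda,A)^{j+1}x\rangle\ge0\qquad(j=0,1,2,\dots).
\]
Bernstein's theorem gives $\nu$ with $g(\omega'+\lambda)=\int_{[0,\infty)}e^{-\lambda t}\,d\nu(t)$ for $\lambda>0$. As $\lambda\downarrow0$, monotone convergence shows that $\nu([0,\infty))=g(\omega')<\infty$. Hence both sides are analytic for $\operatorname{Re}\lambda>0$, and the identity holds on this half-plane. Taking $\lambda=\mu-\omega'+in\beta$, we obtain for $h=\sum_nc_ne^{in\theta}\ge0$ and $y=\sum_nc_nR_nx$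
\[
\langle\varphi,y\rangle=\mu\int_{[0,\infty)}e^{-(\mu-\omega')t}\,h(-\beta t)\,d\nu(t)\ge0 .
\]
So $\langle\varphi,\operatorname{Im}y\rangle=0$ and $\langle\varphi,\operatorname{Re}y\rangle\ge0$ for every positive $\varphi$. By (L1) every functional on $E_{\mathbb R}$ is a difference of positive ones, so $\operatorname{Im}y=0$. If $\operatorname{Re}y$ were not in the closed convex cone $E_+$, the Hahn--Banach theorem would give a functional that is nonnegative on $E_+$ and negative at $\operatorname{Re}y$. Hence $y\ge0$, and (P) holds.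

\medskip
\emph{(b) Single operators.} If $r=0$, then $r\lambda^n=0=r\lambda\in\sigma(T)$. Otherwise replace $T$ by $T/r$, so that $r=1$ and $\lambda=e^{i\alpha}\in\sigma(T)$. Put $R_n=\lambda^{-n}T$. For $h=\sum_nc_ne^{in\theta}\ge0$ we have $\sum_nc_nR_n=h(-\alpha)T\ge0$, which is (P). Further $r(R_n)=1$ for all $n$ and $1\in\sigma(R_1)$, so (S) holds, and (F) holds by Lemma~\ref{lem:approx}. Theorem~\ref{thm:family} gives $1\in\sigma(\lambda^{-n}T)$, that is, $\lambda^n\in\sigma(T)$.

\medskip
\emph{(c) Bounded peripheral spectrum.} If $s(A)+i\beta\in\sigma_{\mathrm{per}}(A)$ with $\beta\ne0$, then Theorem~\ref{thm:semigroup} shows that $\sigma_{\mathrm{per}}(A)$ contains the unbounded set $s(A)+i\beta\mathbb Z$.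

\medskip
\emph{(d) The sets that occur.} Let $A$ generate a positive semigroup with $\sigma_{\mathrm{per}}(A)\ne\emptyset$. Then $a=s(A)\in\mathbb R$ and $\sigma_{\mathrm{per}}(A)=a+iB$ with $\emptyset\ne B\subseteq\mathbb R$. The set $B$ is closed because $\sigma(A)$ is closed, and $\mathbb ZB\subseteq B$ by Theorem~\ref{thm:semigroup}.

Conversely, for $\Sigma=\emptyset$ take the left shift on $L^2(0,1)$, given by $(T(t)f)(\xi)=f(\xi+t)$ for $\xi+t<1$ and $(T(t)f)(\xi)=0$ otherwise. It is a positive semigroup with $T(t)=0$ for $t\ge1$, so $\omega_0=-\infty$ and $\sigma(A)=\emptyset$.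

Let now $\Sigma=a+iB$. We run one rotation of the circle $\mathbb T=\mathbb R/2\pi\mathbb Z$ for each speed in a countable dense subset $B_0$ of $B$. Let $E=L^2(B_0\times\mathbb T)$, with counting measure times Lebesgue measure, and
\[
(T(t)f)(\beta,\theta)=e^{at}f(\beta,\theta+\beta t).
\]
Each $T(t)$ is positive, $T(t+s)=T(t)T(s)$, and $e^{-at}T(t)$ is unitary. By Fourier series in $\theta$, the functions $e_{\beta,n}$ $(\beta\in B_0,\ n\in\mathbb Z)$ that equal $(2\pi)^{-1/2}e^{in\theta}$ on $\{\beta\}\times\mathbb T$ and vanish elsewhere form an orthonormal basis, and $T(t)e_{\beta,n}=e^{(a+in\beta)t}e_{\beta,n}$. The orbits of the basis vectors are continuous and $\|T(t)\|=e^{at}$, so the semigroup is strongly continuous with $\omega_0=a$. By \eqref{eq:laplace}, $R(a+1,A)$ is the diagonal operator with entries $(1-in\beta)^{-1}$, and the spectrum of a bounded diagonal operator is the closure of the set of its entries. The map $z\mapsto(a+1-z)^{-1}$ is a homeomorphism of $\mathbb C\setminus\{a+1\}$ onto $\mathbb C\setminus\{0\}$, so \eqref{eq:smt} gives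
\[
\sigma(A)=a+i\,\overline{\textstyle\bigcup_{n\in\mathbb Z}nB_0}.
\]
Since $B_0\subseteq\bigcup_nnB_0\subseteq B$ and $B_0$ is dense in the closed set $B$, we obtain $\sigma(A)=a+iB$. This set is nonempty and lies on the line $\operatorname{Re}\lambda=a$, so $s(A)=a$ and $\sigma_{\mathrm{per}}(A)=\Sigma$. \qed

\begin{thebibliography}{9}

\bibitem{Nagel}
Arendt et al., \emph{One-Parameter Semigroups of Positive Operators}, ed.\ R.~Nagel.

\bibitem{Markov}
\emph{A Markov operator and a Markov semigroup on $C(K)$ with non-cyclic peripheral point spectrum},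
\texttt{http://www.uni-ulm.de/\allowbreak fileadmin/\allowbreak website\_uni\_ulm/\allowbreak mawi.inst.020/\allowbreak glueck/\allowbreak Dateien\_fuer\_Homepage/\allowbreak Artikel\_und\_Preprints/\allowbreak J\_Glueck\_Markov\_\allowbreak Operators\_with\_\allowbreak Non\_Cyclic\_\allowbreak Peripheral\_Point\_\allowbreak Spectrum.pdf}

\end{thebibliography}
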